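# Untwisting by an ultrafilter: cardinalities of $L(\mathbb R)$ that collapse in $L(\mathbb R)[U]$

We work in ZFC together with a large cardinal hypothesis; a proper class of Woodin cardinals is enough. It is used only in the proof of fact (F1) below.

## 1. A parity selector: impossible in $L(\mathbb R)$, immediate from an ultrafilter

Write $x\,E_0\,x'$ when $x,x'\in 2^\omega$ differ at only finitely many places. For such a pair let
$$c(x,x')\in\mathbb Z_2=\{0,1\}$$
be the parity of $|\{n:x(n)\neq x'(n)\}|$. For example, let $x=000\cdots$, let $x'$ be $1$ exactly at $0,3,4$, and let $x''$ be $1$ exactly at $0$. Then $c(x,x')=1$, $c(x',x'')=0$ and $c(x,x'')=1$. In general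
$$c(x,x'')=c(x,x')+c(x',x''),$$
because the parity of a symmetric difference of finite sets is the sum of the parities.

Let $D$ be the group of finite subsets of $\omega$ under symmetric difference. It acts on $2^\omega$ by $x\mapsto x+s$ (flip the coordinates in $s$), its orbits are the $E_0$-classes, and $c(x,x+s)=|s|$ mod $2$. We write $|s|$ for the number of elements of $s$, read mod $2$ where relevant. Put $D_{ev}=\{s\in D:|s|\text{ even}\}$, and let $\nu$ be the uniform (coin-tossing) measure on $2^\omega$, which $D$ preserves.

**Definition.** A *parity selector* is a function $g:2^\omega\to\mathbb Z_2$ with $g(x)+g(x')=c(x,x')$ whenever $x\,E_0\,x'$.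

With the axiom of choice a selector is easy to get: pick a point $x_e$ in each $E_0$-class $e$ and put $g(x)=c(x_e,x)$ for $x\in e$. We ask which models without choice contain one.

The model $L(\mathbb R)$ is the least transitive model of ZF that contains all reals and all ordinals; each of its elements is definable in it from a real and finitely many ordinals. It has the same reals as $V$, hence the same Borel sets and functions (through their codes), and the same null sets among them. The following fact says that choices made in $L(\mathbb R)$ are Borel almost everywhere. It is proved in Section 4.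

**(F1).** *Let $Z,Z'$ be uncountable Polish spaces, let $m$ be an atomless Borel probability measure on $Z$, and let $R\subseteq Z\times Z'$, $R\in L(\mathbb R)$, have all sections $R_z$ nonempty. Then there is a Borel $g:Z\to Z'$ with $(z,g(z))\in R$ for $m$-a.e. $z$.*

We also need that the even flips already act ergodically.

**Lemma 1.1.** *Every $\nu$-measurable $D_{ev}$-invariant set $A\subseteq2^\omega$ has $\nu(A)\in\{0,1\}$.*

**Proof.** Fix $n$ and $t,t'\in2^n$, and write $[t]$ for the set of $x$ extending $t$. Let $d\subseteq n$ be the set of places where $t,t'$ differ. Let $s=d$ if $|d|$ is even, and $s=d\cup\{n\}$ otherwise. Then $s\in D_{ev}$, and $x\mapsto x+s$ preserves $\nu$ and $A$ and maps $[t]$ onto $[t']$. So $\nu(A\cap[t])=\nu(A\cap[t'])$, and hence $\nu(A\cap[t])=2^{-n}\nu(A)$ for all $t\in2^n$. Thus $A$ is independent of all clopen sets. By approximation it is independent of all measurable sets, in particular of itself: $\nu(A)=\nu(A)^2$. $\square$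

Now let $U$ be generic over $L(\mathbb R)$ for $\mathcal P(\omega)/\mathrm{fin}$. The conditions are the infinite subsets of $\omega$, and $b$ is stronger than $a$ when $b\setminus a$ is finite. For every $a\subseteq\omega$, the conditions that are almost contained in $a$ or in $\omega\setminus a$ are dense. So $U$ is an ultrafilter on $\omega$ as far as subsets in $L(\mathbb R)$ are concerned, and it is nonprincipal because it contains no finite set. We use nothing else about $U$.

**Proposition 1.2.** *(a) There is no parity selector in $L(\mathbb R)$. (b) In $L(\mathbb R)[U]$ there is a function $g:2^\omega\cap L(\mathbb R)\to\mathbb Z_2$ with $g(x)+g(x')=c(x,x')$ whenever $x\,E_0\,x'$.*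

**Proof.** (a) Let $g\in L(\mathbb R)$ be a selector. Apply (F1) to $R=\{(x,y)\in2^\omega\times2^\omega:y(0)=g(x)\}$ and $\nu$. It follows that $g$ agrees $\nu$-a.e. with a Borel function, so $A=\{x:g(x)=0\}$ is measurable. If $|s|$ is even then $g(x+s)=g(x)$, so $A$ is $D_{ev}$-invariant, and $\nu(A)\in\{0,1\}$ by Lemma 1.1. But $g(x+\{0\})=g(x)+1$, so the measure-preserving map $x\mapsto x+\{0\}$ carries $A$ onto its complement and $\nu(A)=\frac12$, a contradiction.

(b) Let $g_n(x)=\sum_{i<n}x(i)$ mod $2$, and let $g(x)$ be the unique $i\in\{0,1\}$ with $\{n:g_n(x)=i\}\in U$. If $x\,E_0\,x'$, then $g_n(x)+g_n(x')$ is the parity of the number of differences below $n$, so it equals $c(x,x')$ for all large $n$. Since $U$ contains the cofinite sets and is closed under intersections, some $n$ satisfies $g_n(x)=g(x)$, $g_n(x')=g(x')$ and $g_n(x)+g_n(x')=c(x,x')$ at once. $\square$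

So $U$ adds a function that $L(\mathbb R)$ does not have. The question is whether it can add an injection between two sets of $L(\mathbb R)$ where no injection existed before, of any form whatever.

## 2. Twisted products, and why the smallest one does not answer the question

For sets $X,Y\in L(\mathbb R)$ write $|X|\le|Y|$ in a model if the model contains an injection of $X$ into $Y$. The problem, taken from "Canonical Models For Fragments Of The Axiom Of Choice" (https://people.clas.ufl.edu/zapletal/files/lru3.pdf), asks: if $X,Y\in L(\mathbb R)$ and there is no injection of $X$ into $Y$ in $L(\mathbb R)$, is there still none in $L(\mathbb R)[U]$? Two facts are recorded with the problem: $U$ is generic over $L(\mathbb R)$ in the above sense if and only if it is a Ramsey ultrafilter, and $L(\mathbb R)[U]$ satisfies the perfect set theorem for all sets of reals. We use neither. The answer will be that cardinalities do collapse.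

To turn a parity selector into an injection, we build a set whose points are twisted by parity. Let $F\in L(\mathbb R)$ be a set with a map $\sigma:F\to F$ in $L(\mathbb R)$ satisfying $\sigma^2=1$. The *twisted product* of $2^\omega/E_0$ with $F$ is
$$X(F)=(2^\omega\times F)/{\approx},\qquad (x,p)\approx(x',p')\iff x\,E_0\,x'\ \wedge\ p'=\sigma^{c(x,x')}p,$$
and the untwisted product is $Y(F)=(2^\omega/E_0)\times F$. Flipping one bit of $x$ applies $\sigma$ to the fiber coordinate, and flipping two bits leaves it unchanged. With $g$ from Proposition 1.2(b), put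
$$\Phi[(x,p)]=\big([x]_{E_0},\ \sigma^{g(x)}p\big).\tag{1}$$
For $x\,E_0\,x'$ we have $\sigma^{g(x')}p'=\sigma^{g(x)}p$ iff $p'=\sigma^{g(x)+g(x')}p=\sigma^{c(x,x')}p$. So $\Phi$ is well defined and injective. It is onto, because $([x],q)=\Phi[(x,\sigma^{g(x)}q)]$. Hence $|X(F)|=|Y(F)|$ in $L(\mathbb R)[U]$.

In $L(\mathbb R)$, if $F\ne\emptyset$ and $\sigma$ has no fixed points, no map of the *form* (1) is well defined, since the computation would make $g$ a parity selector. We need a fiber $F$ such that $L(\mathbb R)$ has no injection $X(F)\to Y(F)$ of *any* form.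

**The fiber $\mathbb Z_2$ fails.** A sensible first attempt is $F=\mathbb Z_2$ with $\sigma(i)=i+1$. For $(x,i)\in2^\omega\times\mathbb Z_2$ let $y=y(x,i)\in2^\omega$ be the sequence of shifted partial sums, $y(n)=i+g_n(x)$. Equivalently, $y(0)=i$ and $y(n+1)=y(n)+x(n)$. This is a homeomorphism $2^\omega\times\mathbb Z_2\to2^\omega$, and
$$(x,i)\approx(x',i')\iff y(x,i)\,E_0\,y(x',i').$$
Indeed, suppose $(x,i)\approx(x',i')$. Then for large $n$
$$y'(n)=i'+g_n(x')=(i+c(x,x'))+(g_n(x)+c(x,x'))=y(n).$$
Conversely, if $y(n)=y'(n)$ for all $n\ge N$, then $x(n)=y(n+1)-y(n)=x'(n)$ for $n\ge N$, and $c(x,x')=g_N(x)+g_N(x')=(y(N)+i)+(y'(N)+i')=i+i'$. So $X(\mathbb Z_2)$ is in bijection with $2^\omega/E_0$, and the latter injects into $Y(\mathbb Z_2)$ by $[x]\mapsto([x],0)$. Thus $|X(\mathbb Z_2)|\le|Y(\mathbb Z_2)|$ already holds in $L(\mathbb R)$, and no new injection is needed.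

This shows what Proposition 1.2(a) leaves uncontrolled. An injection into $Y(F)$ is given by two coordinate functions $u(x,p)$ and $v(x,p)$.

* The coordinate $u$ may depend on the fiber point $p$. This is how the partial sums win: $y(x,i)$ records $i$ in the $E_0$-coordinate.
* Even if $u$ ignores $p$, the coordinate $v(x,\cdot)$ may vary with $x$ in a complicated way, and need not be one of two maps $1,\sigma$.

For the fiber we shall take an orbit space $P/\Gamma$ of a countable group $\Gamma$ with Kazhdan's property (T). Property (T) will be used twice, once against each of these two freedoms.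

## 3. The fiber $P/\Gamma$ and the collapse theorem

**Property (T).** A countable group $\Gamma$ has property (T) if there are a finite $S\subseteq\Gamma$ and $\kappa>0$ such that every unitary representation $\pi$ of $\Gamma$ without nonzero invariant vectors satisfies
$$\max_{s\in S}\|\pi(s)\xi-\xi\|\ge\kappa\|\xi\|\quad\text{for all }\xi.\tag{2}$$
So "almost invariant" vectors exist only where invariant ones do. A finite group has it with $S=\Gamma$ and $\kappa=1$: without invariant vectors $\sum_\gamma\pi(\gamma)\xi=0$, so the average of the vectors $\pi(\gamma)\xi-\xi$ is $-\xi$, and one of them has norm at least $\|\xi\|$. The group $\mathbb Z$ does not have it. The shift on $\ell^2(\mathbb Z)$ has no nonzero invariant vector, but $\xi_N=N^{-1/2}1_{[0,N)}$ is a unit vector moved by the shift by $s$ at most $\sqrt{2|s|/N}$.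

For an arbitrary unitary $\pi$ let $p$ be the projection onto the invariant vectors. Apply (2) to $\xi-p\xi$, which lies in the orthogonal complement of the invariant vectors, where there are no nonzero invariant vectors. Since $\pi(s)p\xi=p\xi$, this gives
$$\kappa\,\|\xi-p\xi\|\le\max_{s\in S}\|\pi(s)\xi-\xi\|.\tag{3}$$

**(F2).** *There is a countably infinite group $\Gamma$ with property (T) in which the centralizer $C_\Gamma(\lambda)$ of every $\lambda\ne1$ is infinite cyclic.*

**Proof.** Let $\Gamma$ be a torsion-free cocompact lattice in $Sp(2,1)$; it exists by Borel's theorem and Selberg's lemma. It has (T) by Kostant and Kazhdan (see Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*). It acts properly and cocompactly on quaternionic hyperbolic space, so it is word-hyperbolic. Let $\lambda\ne1$; it has infinite order. By Bridson–Haefliger III.Γ.3.10, $\langle\lambda\rangle$ has finite index in $C(\lambda)$, and it is central there. So $C(\lambda)$ has a center of finite index, and by Schur's theorem its commutator subgroup is finite, hence trivial because $\Gamma$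 is torsion-free. Thus $C(\lambda)$ is abelian, torsion-free, finitely generated (it contains $\langle\lambda\rangle$ with finite index) and of rank $1$, that is, $C(\lambda)\cong\mathbb Z$. $\square$

**(F3)** (Dougherty–Jackson–Kechris, Trans. AMS 341 (1994)). *The orbit equivalence relation of a Borel $\mathbb Z$-action on a standard Borel space is Borel reducible to $E_0$*: there is a Borel $\tau$ into $2^\omega$ such that two points lie in the same orbit iff their $\tau$-images are $E_0$-related.

Fix $\Gamma$ as in (F2) and $S,\kappa$ as in (2).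

**The space.** Let $K=\bigoplus_{i\ge1}\mathbb Z_2$ and $\Lambda=\Gamma\times K$. Let $\Lambda$ act on $2^\Lambda$ by $(az)(b)=z(a^{-1}b)$, and let $\mu$ be the uniform product measure, which is $\Lambda$-invariant and atomless. Let
$$P=\{z\in2^\Lambda:az\ne z\text{ for all }a\in\Lambda\setminus\{1\}\},$$
the free part. For example, the constant functions are not in $P$. It is $\Lambda$-invariant, and it is a countable intersection of open sets, hence Polish.

* *$\mu(P)=1$.* Fix $a\ne1$. Choose inductively infinitely many pairwise disjoint two-point sets $\{b_i,a^{-1}b_i\}$: given the finite set $J$ of points already used, take any $b_i\notin J\cup aJ$. If $az=z$, then $z(a^{-1}b_i)=z(b_i)$ for all $i$. These are independent events of probability $\frac12$, so $\mu\{z:az=z\}=0$. Sum over the countably many $a$.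
* *$\Gamma$ acts ergodically.* Let $A,B$ be clopen, depending only on the coordinates in finite sets $J_A,J_B\subseteq\Lambda$. Then $\gamma A$ depends only on the coordinates in $\gamma J_A$, which is disjoint from $J_B$ for all but finitely many $\gamma\in\Gamma$. So $\mu(\gamma A\cap B)=\mu(A)\mu(B)$ for all but finitely many $\gamma$. Now let $A$ be measurable and $\Gamma$-invariant, and let $A'$ be clopen with $\mu(A\triangle A')<\epsilon$. For a suitable $\gamma$, $\mu(A)=\mu(\gamma A\cap A)$ is within $2\epsilon$ of $\mu(\gamma A'\cap A')=\mu(A')^2$, which is within $2\epsilon$ of $\mu(A)^2$. So $\mu(A)=\mu(A)^2$.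

Let $\sigma$ be the generator of the first copy of $\mathbb Z_2$ in $K$. It preserves $P$ and $\mu$, commutes with $\Gamma$, and satisfies $\sigma^2=1$. Moreover $\sigma z\notin\Gamma z$ for $z\in P$: if $\sigma z=\gamma z$, then $\gamma^{-1}\sigma\neq1$ fixes $z$. Write $z\,E_\Gamma\,z'$ for $z'\in\Gamma z$. So $\sigma$ acts on $F=P/\Gamma$ without fixed points.

**The two sets.** Define
$$X=(2^\omega\times P)/{\sim},\quad(x,z)\sim(x',z')\iff x\,E_0\,x'\ \wedge\ z'\in\Gamma\sigma^{c(x,x')}z;\qquad Y=(2^\omega/E_0)\times(P/\Gamma).\tag{4}$$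
These are the twisted product $X(F)$ and the untwisted product $Y(F)$ for $F=P/\Gamma$. The $\sim$-classes are the orbits of
$$(s,\gamma)\cdot(x,z)=(x+s,\ \gamma\sigma^{|s|}z)\qquad(s\in D,\ \gamma\in\Gamma),$$
an action of the countable group $D\times\Gamma$, because $\sigma$ commutes with $\Gamma$ and $\sigma^{|s|}\sigma^{|s'|}=\sigma^{|s+s'|}$. It preserves $\nu\times\mu$. For instance, $(x,z)\sim(x+\{0\},\sigma z)$ and $(x,z)\sim(x+\{0,1\},z)$, but $(x,z)\not\sim(x,\sigma z)$. Clearly $X,Y\in L(\mathbb R)$.

**Theorem 3.1.** *(a) In $L(\mathbb R)$ there is an injection $Y\to X$ but no injection $X\to Y$. (b) In $L(\mathbb R)[U]$ there is a bijection $X\to Y$.*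

Hence $L(\mathbb R)[U]$ collapses cardinalities of $L(\mathbb R)$.

**Proof of (b).** This is (1): $\Phi[(x,z)]_\sim=([x]_{E_0},[\sigma^{g(x)}z]_\Gamma)$. For $x\,E_0\,x'$,
$$\sigma^{g(x')}z'\in\Gamma\sigma^{g(x)}z\iff z'\in\Gamma\sigma^{g(x)+g(x')}z=\Gamma\sigma^{c(x,x')}z,$$
so $\Phi$ is well defined and injective. It is onto since $([x],[w])=\Phi[(x,\sigma^{g(x)}w)]$. And $\Phi\in L(\mathbb R)[U]$. $\square$

**Proof of the positive half of (a).** Let $x\oplus x'$ denote interleaving, and send $([x],[z])$ to $[(x\oplus x,z)]_\sim$. If $x\,E_0\,x'$, every difference is counted twice, so $c(x\oplus x,x'\oplus x')=0$. Hence $(x\oplus x,z)\sim(x'\oplus x',z')$ iff $x\,E_0\,x'$ and $z'\in\Gamma z$. $\square$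

The rest of Theorem 3.1, that there is no injection $X\to Y$ in $L(\mathbb R)$, takes Sections 4 to 7.

## 4. From $L(\mathbb R)$ to Borel maps

**Step 1: proof of (F1).** By the isomorphism theorems for standard Borel spaces and for atomless measures on them, we may take $Z=Z'=2^\omega$ and $m=\nu$. Then (F1) is a sentence about $L(\mathbb R)$. By Woodin's theorem, under a proper class of Woodin cardinals the theory of $L(\mathbb R)$ is not changed by set forcing (P. Larson, *The Stationary Tower*, Ch. 3). So it is enough to prove (F1) in $L(\mathbb R)^{V[G]}$, where $\chi$ is an inaccessible cardinal and $G\subseteq\mathrm{Col}(\omega,{<}\chi)$ is $V$-generic. There it is Solovay's uniformization theorem (Ann. of Math. 92 (1970)), and we give the argument.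

Three standard facts about $\mathrm{Col}(\omega,{<}\chi)$ are used. Its conditions are finite, so it is the same poset in all models between $V$ and $V[G]$. It is homogeneous: every statement about ground model parameters is decided by the trivial condition. And if $V'$ is obtained from $V$ by adjoining a real of $V[G]$, or a filter of $V[G]$ that is $V$-generic for a poset of size $<\chi$, then $\chi$ is inaccessible in $V'$ and $V[G]$ is a $\mathrm{Col}(\omega,{<}\chi)$-generic extension of $V'$.

*The set.* Let $R\in L(\mathbb R)^{V[G]}$ have nonempty sections. It has the form $R=\{(z,z'):V[G]\models\varphi(z,z',a,\vec\beta)\}$ for a real $a$ and ordinals $\vec\beta$. Replacing $V$ by $V[a]$, we may assume $a\in V$. We suppress $a,\vec\beta$.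

*A name for a choice.* Let $\mathbb B\in V$ be the random algebra (Borel sets of positive $\nu$-measure, modulo null sets), with generic real $\dot r$. We claim that
$$\mathbb B\times\mathrm{Col}(\omega,{<}\chi)\Vdash\exists z'\,\varphi(\dot r,z').$$
Otherwise some condition $(b,q)$ forces the negation. Since $\mathcal P(\mathbb B)^V$ is countable in $V[G]$, some $V$-generic filter in $V[G]$ contains $b$; let $z$ be its real. Now $V[G]$ is a $\mathrm{Col}(\omega,{<}\chi)$-extension of $V[z]$ in which $\exists z'\varphi(z,z')$ holds, since $R_z\ne\emptyset$. By homogeneity the trivial condition of $\mathrm{Col}(\omega,{<}\chi)$ forces $\exists z'\varphi(z,z')$ over $V[z]$, while $q$ forces the negation, a contradiction.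

So there is a name $\tau\in V$ for an element of $2^\omega$ with $\mathbb B\times\mathrm{Col}(\omega,{<}\chi)\Vdash\varphi(\dot r,\tau)$. The product has the $\chi$-chain condition, so the countably many antichains deciding the values of $\tau$ have size $<\chi$. Hence $\tau$ may be taken to be a $\mathbb Q$-name, where $\mathbb Q=\mathbb B\times\mathrm{Col}(\omega,{<}\chi_0)$ for some infinite cardinal $\chi_0<\chi$.

*Evaluating the name inside $V[G]$.* Let $k\in V[G]$ be any $V$-generic filter for $\mathbb Q$, with random real $z$. We claim $(z,\tau^k)\in R$. First, $V[G]$ is a $\mathrm{Col}(\omega,{<}\chi)$-extension of $V[k]$. The poset $\mathrm{Col}(\omega,{<}\chi)$ is the product of $\mathrm{Col}(\omega,{<}\chi_0)$ and $\mathrm{Col}(\omega,[\chi_0,\chi))$, and the factor $\mathrm{Col}(\omega,\chi_0)$ of the latter absorbs the former, which has size at most $|\chi_0|$. So $\mathrm{Col}(\omega,{<}\chi)$ is forcing equivalent to $\mathrm{Col}(\omega,[\chi_0,\chi))$, and $V[G]$ is also an extension of $V[k]$ by $\mathrm{Col}(\omega,[\chi_0,\chi))$. Therefore $V[G]$ is a $\mathbb B\times\mathrm{Col}(\omega,{<}\chi)$-extension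 of $V$ in which $k$ is the $\mathbb Q$-part of the generic filter. Since $\varphi(\dot r,\tau)$ is forced, $(z,\tau^k)\in R$.

*Choosing $k$ measurably.* In $V[G]$ the set $\mathcal P(\mathbb Q)^V$ is countable, so subsets of $\mathbb Q$ are coded by points of $2^\omega$. Being a filter that meets all dense sets in $V$ is then a Borel condition on $k$. The random real of $k$ is given by $z(n)=i$ iff the class of $\{x:x(n)=i\}$ belongs to (the first coordinate of) $k$, and $\tau^k(n)=i$ iff some member of $k$ forces $\tau(n)=i$. So the set of pairs $(z,k)$ with $k$ generic and $z$ its random real is Borel, and $k\mapsto\tau^k$ is Borel on it. Almost every $z$ is $V$-random, because only countably many null sets are coded in $V$. Every $V$-random $z$ is the first coordinate of such a pair, since $\mathcal P(\mathrm{Col}(\omega,{<}\chi_0))^{V[z]}$ is countable in $V[G]$ and so $V[G]$ contains a $V[z]$-generic filter for $\mathrm{Col}(\omega,{<}\chi_0)$. By the Jankov–von Neumann theorem there is a measurable choice $z\mapsto k(z)$, defined a.e. Any Borel $g$ equal a.e. to $z\mapsto\tau^{k(z)}$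 is as required. $\square$

**Step 2: an injection becomes a Borel map.** Suppose $h:X\to Y$ is an injection in $L(\mathbb R)$. Apply (F1) to
$$R=\{((x,z),(y,w)):h([(x,z)]_\sim)=([y]_{E_0},[w]_\Gamma)\}\subseteq(2^\omega\times P)^2$$
and the atomless measure $\nu\times\mu$. After discarding a Borel null set we get a conull Borel $C\subseteq2^\omega\times P$ and a Borel $H=(u,v):C\to2^\omega\times P$ such that for all $(x,z),(x',z')\in C$
$$(x,z)\sim(x',z')\iff u(x,z)\,E_0\,u(x',z')\ \text{ and }\ v(x,z)\,E_\Gamma\,v(x',z').\tag{5}$$
The implication from left to right holds because $h$ is a function on classes, and the converse because $h$ is injective. Since $V$ and $L(\mathbb R)$ have the same reals, (5) holds in $V$ too. We shall prove in ZFC that no such $C,H$ exist.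

## 5. Maps from $P/\Gamma$ to $2^\omega/E_0$ are constant almost everywhere

The purpose of this section is to stop the trick that defeated the fiber $\mathbb Z_2$: the $E_0$-coordinate cannot store information about a point of $P/\Gamma$.

**Lemma 5.1.** *Let $C_0\subseteq P$ be a conull $\Gamma$-invariant Borel set and $u:C_0\to2^\omega$ Borel with $u(\gamma z)\,E_0\,u(z)$ for all $\gamma,z$. Then there is one $E_0$-class that contains $u(z)$ for a.e. $z$.*

**Proof.** **Step 1: property (T) as an inequality for sets.** By ergodicity, $L^2_0(P)$ (the functions with integral $0$) has no nonzero $\Gamma$-invariant vectors. For Borel $A$ the vector $\xi=1_A-\mu(A)$ has $\|\xi\|^2=\mu(A)(1-\mu(A))$, and $s$ moves it by $\mu(sA\triangle A)^{1/2}$. So (2) gives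
$$\kappa^2\mu(A)(1-\mu(A))\le\max_{s\in S}\mu(sA\triangle A).\tag{6}$$

**Step 2: a tail of $u$ is almost invariant.** Let $u_n(z)=u(z)|_{[n,\infty)}$ and $\delta_n=\max_{s\in S}\mu\{z:u_n(s^{-1}z)\ne u_n(z)\}$. For each $s$ these sets decrease to the empty set as $n$ grows, since $u(s^{-1}z)\,E_0\,u(z)$. So $\delta_n\to0$; fix $n$ with $\delta_n<3\kappa^2/16$. For Borel $T$ and $A=u_n^{-1}(T)$, we have $z\in sA$ iff $u_n(s^{-1}z)\in T$, so $sA\triangle A\subseteq\{z:u_n(s^{-1}z)\ne u_n(z)\}$. By (6), $\mu(A)(1-\mu(A))<3/16$, that is, $\mu(A)<\frac14$ or $\mu(A)>\frac34$.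

**Step 3: the tail has an atom.** By Step 2 the measure $m=(u_n)_*\mu$ takes no values in $[\frac14,\frac34]$. For each $k$ partition $2^{[n,\infty)}$ into the $2^k$ cylinders that fix the first $k$ coordinates. If all of them had $m$-measure $<\frac14$, the measures of their successive unions would go from $0$ to $1$ in steps $<\frac14$ and would have to jump over $[\frac14,\frac34]$, which is impossible. So some cylinder has measure at least $\frac14$, hence $>\frac34$, and only one does. For consecutive $k$ these cylinders meet, as $\frac34+\frac34>1$, so they are nested. Their intersection is a point $y$ with $m\{y\}\ge\frac34$.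

**Step 4: conclusion.** The set of $z\in C_0$ such that $u(z)|_{[n,\infty)}$ equals $y$ mod finite is $\Gamma$-invariant and of positive measure, hence conull. All these $u(z)$ lie in one $E_0$-class. $\square$

## 6. Rigidity of reductions of $E_\Gamma$

Now for the second freedom. Once $u$ no longer depends on $z$, (5) will make each $v_x=v(x,\cdot)$ a map of the following kind.

**Definition.** A *reduction* is a Borel $f:P_0\to P$, with $P_0\subseteq P$ conull, $\Gamma$-invariant and Borel, such that $f(z)\,E_\Gamma\,f(z')\iff z\,E_\Gamma\,z'$ for all $z,z'\in P_0$. Since $\Gamma$ acts freely on $P$, there is a unique $\alpha_f:\Gamma\times P_0\to\Gamma$ with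
$$f(\gamma z)=\alpha_f(\gamma,z)f(z).$$
It is Borel, since $\alpha_f(\gamma,z)=\delta$ iff $f(\gamma z)=\delta f(z)$, and it satisfies the cocycle identity $\alpha_f(\gamma\gamma',z)=\alpha_f(\gamma,\gamma'z)\,\alpha_f(\gamma',z)$.

For example, $f(z)=z$ and $f(z)=\sigma z$ are reductions with $\alpha_f(\gamma,z)=\gamma$, and $f(z)=\delta z$ with $\delta\in\Gamma$ is a reduction with $\alpha_f(\gamma,z)=\delta\gamma\delta^{-1}$.

Here is why such a notion is needed. If we imitate Proposition 1.2(a), we want to say that $x\mapsto v_x$ is $D_{ev}$-invariant and therefore constant. But (5) gives only that $v_{x+s}(z)$ and $v_x(z)$ lie in the same $\Gamma$-orbit, that is, $v_{x+s}(z)=\psi(z)v_x(z)$ for some unknown $\psi:P\to\Gamma$. Ergodicity applies to functions that are invariant, not to functions that are invariant up to such a $\psi$. The next lemma says that $\psi=1$ on at least half of the space when the two cocycles are close on $S$. In the example $f(z)=z$, $f'(z)=\delta z$, closeness means that $\delta$ commutes with all elements of $S$, and the lemma then says $\delta=1$.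

**Lemma 6.1.** *Let $\varepsilon_0=\kappa^2/200$. Let $f,f':P_0\to P$ be reductions with $f(z)\,E_\Gamma\,f'(z)$ for all $z\in P_0$ and $\mu\{z:\alpha_f(s,z)\ne\alpha_{f'}(s,z)\}<\varepsilon_0$ for all $s\in S$. Then $\mu\{z:f(z)=f'(z)\}\ge\frac12$.*

**Proof.** Write $\alpha=\alpha_f$, $\alpha'=\alpha_{f'}$, and let $\psi:P_0\to\Gamma$ be the Borel map with $f'(z)=\psi(z)f(z)$. Computing $f'(\gamma z)$ in two ways gives $\psi(\gamma z)\alpha(\gamma,z)f(z)=\alpha'(\gamma,z)\psi(z)f(z)$, so by freeness
$$\psi(\gamma z)=\alpha'(\gamma,z)\,\psi(z)\,\alpha(\gamma,z)^{-1}.\tag{7}$$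
The plan is to find by property (T) a solution $\varphi$ of the same equation that equals $1$ on a large set, and then to show $\varphi=\psi$.

**Step 1: a representation in which solutions of (7) are visible.** By the cocycle identities,
$$\gamma\cdot(z,\lambda)=(\gamma z,\ \alpha'(\gamma,z)\,\lambda\,\alpha(\gamma,z)^{-1})$$
is an action of $\Gamma$ on $P_0\times\Gamma$. It preserves $\mu\times$counting: for each $\gamma$, split $P_0$ into the countably many pieces on which $\alpha(\gamma,\cdot)$ and $\alpha'(\gamma,\cdot)$ are constant. Let $\pi$ be the unitary representation on $L^2(P_0\times\Gamma)$, $(\pi(\gamma)F)(q)=F(\gamma^{-1}\cdot q)$, and let $\xi=1_{P_0\times\{1\}}$, a unit vector.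

**Step 2: $\xi$ is almost invariant, so it is near an invariant vector.** Since $s\cdot(z,1)=(sz,\alpha'(s,z)\alpha(s,z)^{-1})$, the vector $\pi(s)\xi$ is the indicator of the graph of a function $P_0\to\Gamma$. This function differs from the constant $1$ exactly at the points $sz$ with $\alpha'(s,z)\ne\alpha(s,z)$. Each such point contributes twice to the symmetric difference of the two graphs, so
$$\|\pi(s)\xi-\xi\|^2=2\mu\{z:\alpha(s,z)\ne\alpha'(s,z)\}<2\varepsilon_0=(\kappa/10)^2.$$
By (3), the invariant vector $\eta=p\xi$ satisfies $\|\xi-\eta\|\le\frac1{10}$. Let $r=\|\eta\|$, so $r\in[0.9,1]$. Fix a Borel representative of $\eta$.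

**Step 3: extracting $\varphi$ from $\eta$.** Let $N$ be the set of $q\in P_0\times\Gamma$ such that $\eta$ is not constant on the orbit of $q$. As $\Gamma$ is countable, $N$ is null, and it is invariant. Its projection to $P_0$ is a countable union of null sets, and it is $\Gamma$-invariant because the projection is equivariant. So on a conull $\Gamma$-invariant Borel set of $z$ we have $\eta(\gamma\cdot(z,\lambda))=\eta(z,\lambda)$ for all $\gamma,\lambda$.

For such $z$ the function $z\mapsto\sum_\lambda|\eta(z,\lambda)|^2$ is invariant, because $\lambda\mapsto\alpha'(\gamma,z)\lambda\alpha(\gamma,z)^{-1}$ permutes $\Gamma$. By ergodicity it is a.e. constant, and its integral is $r^2$, so it equals $r^2$ a.e. Hence for a.e. $z$ there is at most one $\lambda$ with $|\eta(z,\lambda)|^2>r^2/2$. Call it $\varphi(z)$ if it exists. Invariance of $\eta$ shows that if $\varphi(z)$ is defined, then so is $\varphi(\gamma z)$, and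
$$\varphi(\gamma z)=\alpha'(\gamma,z)\,\varphi(z)\,\alpha(\gamma,z)^{-1}.\tag{8}$$
So the domain of $\varphi$ is $\Gamma$-invariant modulo a null set.

**Step 4: $\varphi=1$ on a large set.** Let $W=\{z:|\eta(z,1)|^2>r^2/2\}$. Off $W$ we have $|\eta(z,1)|\le r/\sqrt2\le1/\sqrt2$, so $|1-\eta(z,1)|\ge1-\frac1{\sqrt2}>0.29$. Since $\int|1-\eta(z,1)|^2d\mu\le\|\xi-\eta\|^2\le0.01$, we get $\mu(P\setminus W)\le0.01/0.29^2<\frac12$. For a.e. $z\in W$, $\varphi(z)$ is defined and equals $1$. In particular the domain of $\varphi$ has positive measure, hence is conull.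

**Step 5: comparing $\varphi$ with $\psi$.** Let $\theta=\psi^{-1}\varphi$. By (7) and (8), on a conull invariant Borel set $P_1\subseteq P_0$,
$$\theta(\gamma z)=\alpha(\gamma,z)\,\psi(z)^{-1}\alpha'(\gamma,z)^{-1}\alpha'(\gamma,z)\,\varphi(z)\,\alpha(\gamma,z)^{-1}=\alpha(\gamma,z)\,\theta(z)\,\alpha(\gamma,z)^{-1}.$$
We claim $\theta=1$ a.e. The set $\{\theta=1\}$ is invariant, so if the claim fails it is null by ergodicity, and there is $\lambda\ne1$ such that the Borel set $A=\{z\in P_1:\theta(z)=\lambda\}$ has positive measure. Let $C=C_\Gamma(\lambda)$. If $z,\gamma z\in A$, then $\lambda=\alpha(\gamma,z)\lambda\alpha(\gamma,z)^{-1}$, so $\alpha(\gamma,z)\in C$. Hence for $z,z'\in A$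
$$z\,E_\Gamma\,z'\iff f(z')\in Cf(z),$$
where the implication from right to left holds because $f$ is a reduction and $C\subseteq\Gamma$. So on $A$ the map $f$ reduces $E_\Gamma$ to the orbit relation of $C$. By (F2), $C\cong\mathbb Z$, and by (F3) there is a Borel $\tau:P\to2^\omega$ with $w'\in Cw\iff\tau(w)\,E_0\,\tau(w')$.

To apply Lemma 5.1 we need a map on a conull invariant set. Enumerate $\Gamma=\{\gamma_0,\gamma_1,\dots\}$ with $\gamma_0=1$. The set $\Gamma A$ is Borel, invariant and of positive measure, hence conull. For $z\in\Gamma A$ let $\rho(z)=\gamma_iz$ with $i$ least such that $\gamma_iz\in A$; so $\rho(z)=z$ for $z\in A$. If $z,z'\in\Gamma A$ and $z\,E_\Gamma\,z'$, then $\rho(z),\rho(z')$ are $E_\Gamma$-related points of $A$, so $\tau(f(\rho(z)))\,E_0\,\tau(f(\rho(z')))$. Lemma 5.1 applies to $\tau\circ f\circ\rho$, and it follows that for a.e. $z\in A$ the point $\tau(f(z))$ lies in one fixed $E_0$-class. Then for a.e. $z\in A$ the points $f(z)$ lie in one $C$-orbit, so a.e. $z\in A$ lies in one $\Gamma$-orbit. That orbit is countable, while $\mu(A)>0$ and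 $\mu$ is atomless, a contradiction.

**Step 6: conclusion.** So $\psi=\varphi$ a.e., and $\psi=1$ a.e. on $W$. Thus $f=f'$ a.e. on $W$, and $\mu(W)\ge\frac12$. $\square$

The lemma compares two reductions. The next lemma passes to a whole family indexed by $x$; it will be used for both main theorems.

**Lemma 6.2.** *Let $\Omega=(2^\omega)^m$ with its uniform measure, denoted $\nu$. Let $A\subseteq\Omega$ be Borel with $\nu(A)>0$, let $C\subseteq A\times P$ be Borel, and let $v:C\to P$ be Borel, such that for every $x\in A$ the section $C_x$ is conull and $\Gamma$-invariant and $v_x:C_x\to P$ is a reduction. Let $F$ be an equivalence relation on $A$ such that*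

1. *if $x\,F\,y$, then $C_x=C_y$ and $v_x(z)\,E_\Gamma\,v_y(z)$ for all $z\in C_x$;*
2. *if $T,T'\subseteq A$ are Borel of positive measure, there are $x\in T$, $y\in T'$ with $x\,F\,y$.*

*Then there is a Borel $B_1\subseteq A$ with $\nu(B_1)>0$ such that $\mu\{z\in C_x\cap C_y:v_x(z)=v_y(z)\}\ge\frac12$ for all $x,y\in B_1$.*

**Proof.** **Step 1: make the cocycles close.** Write $\alpha_x=\alpha_{v_x}$. The space $L^0(P;\Gamma^S)$ with the metric $\mu\{a\ne a'\}$ is separable: the functions that take finitely many values on sets from a fixed countable algebra generating the Borel sets are dense. The set $\{(x,z)\in C:\alpha_x(s,z)=\delta\}=\{(x,z)\in C:v_x(sz)=\delta v_x(z)\}$ is Borel, so by Fubini the distance from $\alpha_x|_{S\times P}$ to a fixed $a$ is a Borel function of $x$. Cover the space by countably many open balls of radius $\varepsilon_0/2$. The preimages of these balls are Borel and cover $A$, so one of them, call it $B$, has positive measure. For $x,y\in B$ and $s\in S$ we get $\mu\{\alpha_x(s,\cdot)\ne\alpha_y(s,\cdot)\}<\varepsilon_0$.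

**Step 2: make $v_x$ continuous in $x$.** Let $d\le1$ be a compatible metric on $P$, and let $M=L^0(P,\mu;P)$ with the separable metric $\int d(f,f')\,d\mu$. For $f\in M$ the function $x\mapsto\int d(v_x,f)\,d\mu$ is Borel by Fubini. In a separable metric space every open set is a countable union of open balls, so $x\mapsto v_x\in M$ is Borel. By Lusin's theorem, valid for Borel maps into separable metric spaces, there is a compact $B'\subseteq B$ with $\nu(B')>0$ on which $x\mapsto v_x\in M$ is continuous. Let $B_1$ be the set of $x\in B'$ all of whose neighborhoods meet $B'$ in positive measure. Then $B'\setminus B_1$ is covered by countably many basic open sets whose intersections with $B'$ are null, so $\nu(B_1)=\nu(B')>0$, and $B_1$ is Borel.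

**Step 3: compare two points of $B_1$ through nearby $F$-related points.** Let $x,y\in B_1$. Apply hypothesis 2 to $B'\cap N$ and $B'\cap N'$ for neighborhoods $N\ni x$, $N'\ni y$ that shrink to $x$ and $y$. This gives $x_k\to x$ and $y_k\to y$ in $B'$ with $x_k\,F\,y_k$. By hypothesis 1 and Step 1, Lemma 6.1 applies to $v_{x_k}$ and $v_{y_k}$ on $P_0=C_{x_k}=C_{y_k}$. So the set where $v_{x_k}=v_{y_k}$ has measure at least $\frac12$. On that set
$$d(v_x,v_y)\le d(v_x,v_{x_k})+d(v_{y_k},v_y),$$
and both terms on the right tend to $0$ in measure as $k\to\infty$, by continuity on $B'$. Hence $\mu\{d(v_x,v_y)<\epsilon\}\ge\frac12$ for every $\epsilon>0$. Let $\epsilon\to0$. $\square$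

## 7. No injection $X\to Y$ in $L(\mathbb R)$

Suppose $C$ and $H=(u,v)$ are as in (5).

**Step 1: make $C$ invariant.** Replace $C$ by the set of points whose whole $D\times\Gamma$-orbit lies in $C$. It is Borel, and it is conull since the group is countable and preserves $\nu\times\mu$. Write $C_x,u_x,v_x$ for the sections. Invariance means that $C_x$ is $\Gamma$-invariant and $C_{x+s}=\sigma^{|s|}C_x$. The set $B_0=\{x:\mu(C_x)=1\}$ is Borel, conull and $D$-invariant, since $\sigma$ preserves $\mu$.

**Step 2: make the $E_0$-coordinate independent of $z$.** Let $x\in B_0$. Since $(x,z)\sim(x,\gamma z)$, (5) gives $u_x(\gamma z)\,E_0\,u_x(z)$. By Lemma 5.1 there is an $E_0$-class $e_x$ with $u_x(z)\in e_x$ for a.e. $z$. Since $(x,z)\sim(x+s,\sigma^{|s|}z)$, (5) gives $u_{x+s}(\sigma^{|s|}z)\,E_0\,u_x(z)$. For a.e. $z$ the left side is in $e_{x+s}$ and the right side in $e_x$, so $e_{x+s}=e_x$. Consider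
$$\{(x,z)\in C:x\in B_0,\ u_x(z)\in e_x\}.$$
It is $D\times\Gamma$-invariant by what was just shown, and its sections over $B_0$ are conull. It is Borel, because $u_x(z)\in e_x$ holds iff $\mu\{z'\in C_x:u_x(z')\,E_0\,u_x(z)\}=1$. Replace $C$ by this set. Now for $x\in B_0$, $s\in D$, the parts of (5) about $u$ hold automatically for points over $x$ and $x+s$. As $c(x,x)=0$, what remains of (5) is
$$v_x:C_x\to P\text{ is a reduction},\qquad v_{x+s}(\sigma^{|s|}z)\,E_\Gamma\,v_x(z)\qquad(x\in B_0,\ s\in D,\ z\in C_x).\tag{9}$$

**Step 3: make $v_x$ independent of $x$ on half of $P$.** Apply Lemma 6.2 with $\Omega=2^\omega$, $A=B_0$, and $x\,F\,y$ iff $y\in x+D_{ev}$. Hypothesis 1 holds: for $|s|$ even, $C_{x+s}=C_x$, and (9) says $v_{x+s}(z)\,E_\Gamma\,v_x(z)$. Hypothesis 2 holds because, by Lemma 1.1, the $D_{ev}$-saturation of $T$ is conull and so meets $T'$. We get a Borel $B_1\subseteq B_0$ with $\nu(B_1)>0$ and $\mu\{v_x=v_y\}\ge\frac12$ for all $x,y\in B_1$.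

**Step 4: find an odd flip inside $B_1$.** By Lemma 1.1 almost every point has a $D_{ev}$-orbit meeting $B_1$. Since $x\mapsto x+\{0\}$ preserves $\nu$, for a.e. $x$ the $D_{ev}$-orbit of $x+\{0\}$ meets $B_1$. So there are $x\in B_1$ and $s$ with $|s|$ odd and $x+s\in B_1$.

**Step 5: contradiction.** By Step 3 there is a set of positive measure of $z\in C_x\cap C_{x+s}$ with $v_x(z)=v_{x+s}(z)$. Take such a $z$. Since $C_{x+s}=\sigma C_x$, we have $\sigma z\in C_x$. Applying (9) to $\sigma z$,
$$v_x(z)=v_{x+s}(z)=v_{x+s}(\sigma(\sigma z))\ E_\Gamma\ v_x(\sigma z).$$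
As $v_x$ is a reduction, $\sigma z\in\Gamma z$, which contradicts freeness of $\Lambda$ on $P$. So no $C,H$ exist, and by Section 4 there is no injection $X\to Y$ in $L(\mathbb R)$. This proves Theorem 3.1. $\blacksquare$

Steps 4 and 5 are the argument of Proposition 1.2(a): an odd flip must change something that ergodicity of the even flips has frozen.

## 8. Several independent twists: an infinite chain of cardinalities made equal

Let $K_n\le K$ be the product of the first $n$ copies of $\mathbb Z_2$, so $|K_n|=2^n$. We write $K$ additively when adding parities. For $x=(x_0,\dots,x_n)$ and $x'$ in $(2^\omega)^{n+1}$ with $x_i\,E_0\,x_i'$ for all $i\le n$ (written $x\,E_0^{n+1}\,x'$) let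
$$c_n(x,x')=(c(x_1,x_1'),\dots,c(x_n,x_n'))\in K_n;$$
the coordinate $x_0$ is not used. Let
$$X_n=\big((2^\omega)^{n+1}\times P\big)/{\sim_n},\qquad(x,z)\sim_n(x',z')\iff x\,E_0^{n+1}\,x'\ \wedge\ z'\in\Gamma\,c_n(x,x')\,z.$$
So $X_0=Y$. For $n=1$, flipping a bit of $x_1$ applies $\sigma$ to $z$, and flipping a bit of $x_0$ does nothing to $z$.

**Theorem 8.1.**
*(i) In $L(\mathbb R)[U]$, $|X_n|=|X_0|$ for all $n$.*
*(ii) (ZFC) $\sim_{n+1}$ does not Borel reduce to $\sim_n$, even on a conull set.*
*(iii) In $L(\mathbb R)$: $|X_0|<|X_1|<|X_2|<\cdots$.*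

In (ii) the claim is that there are no conull Borel $C\subseteq(2^\omega)^{n+2}\times P$ and Borel $H:C\to(2^\omega)^{n+1}\times P$ with $q\sim_{n+1}q'\iff H(q)\sim_nH(q')$ for all $q,q'\in C$.

**Proof of (i).** With $g$ from Proposition 1.2(b) let $\bar g(x)=(g(x_1),\dots,g(x_n))\in K_n$. The map is
$$[(x,z)]\mapsto\big([x_0\oplus\dots\oplus x_n]_{E_0},\ [\bar g(x)z]_\Gamma\big),$$
where $\oplus$ is interleaving, a homeomorphism $(2^\omega)^{n+1}\to2^\omega$ carrying $E_0^{n+1}$ to $E_0$. For $x\,E_0^{n+1}\,x'$ we have $\bar g(x)+\bar g(x')=c_n(x,x')$. As $K$ commutes with $\Gamma$ and has exponent $2$, $\bar g(x')z'\in\Gamma\bar g(x)z$ iff $z'\in\Gamma c_n(x,x')z$. So the map is well defined and injective. It is onto, since $([x_0\oplus\dots\oplus x_n],[w])$ is the image of $[(x,\bar g(x)w)]$. $\square$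

**Proof of (iii) from (ii).** Let $\vec0$ be the zero sequence in $2^\omega$. Since $c_{n+1}((x,\vec0),(x',\vec0))=c_n(x,x')$, the map $[(x,z)]_{\sim_n}\mapsto[((x,\vec0),z)]_{\sim_{n+1}}$ is an injection $X_n\to X_{n+1}$ in $L(\mathbb R)$. Let $h$ be an injection $X_{n+1}\to X_n$ in $L(\mathbb R)$. Apply (F1) to the relation "$h([q])=[q']$" with the product measure on $(2^\omega)^{n+2}\times P$. As in Section 4, this gives a Borel reduction of $\sim_{n+1}$ to $\sim_n$ on a conull set, contradicting (ii). $\square$

**What changes in (ii).** For $n\ge1$ the target is twisted too. Moving from $x$ to $x'$ may then change the fiber value not only by $\Gamma$ but also by an element $l\in K_n$, and the twist of the source could be matched by this $l$, as it is for the identity map from $X_1$ to itself. So one twisted flip gives no contradiction. But there are $2^{n+1}$ source twists and only $2^n$ target twists, so two source twists must be matched by the same $l$. To use this we need to freeze $v_x$ along pairs for which both the source twist and $l$ vanish, and that relation need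 not be ergodic. It has only finitely many ergodic pieces, and we work in one of them.

**Proof of (ii).** Let $Q=(2^\omega)^{n+2}$ with uniform measure $\bar\nu$, acted on by $G=D^{n+2}$, and let $E=E_0^{n+2}$ be the orbit relation. For $x\,E\,x'$ put $k(x,x')=c_{n+1}(x,x')\in K_{n+1}$. Let $G_0\le G$ be the group of $s=(s_0,\dots,s_{n+1})$ with $|s_1|,\dots,|s_{n+1}|$ all even; its orbit relation is $\{k=0\}$. It is ergodic on $Q$. Indeed, given $t,t'\in(2^j)^{n+2}$, flip in each coordinate $x_i$ the places below $j$ where $t_i,t_i'$ differ, and also place $j$ if parity requires. This element of $G_0$ maps $[t]$ onto $[t']$, and the rest is as in Lemma 1.1. Suppose $C\subseteq Q\times P$ is conull Borel and $H=(u,v):C\to(2^\omega)^{n+1}\times P$ is a Borel reduction of ${\sim_{n+1}}|C$ to $\sim_n$.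

**Step 1: normalize $C$ and $u$.** The $\sim_{n+1}$-classes are the orbits of the action $(s,\gamma)(x,z)=(x+s,\gamma\,k(x,x+s)\,z)$ of $G\times\Gamma$, where $k(x,x+s)=(|s_1|,\dots,|s_{n+1}|)$. It preserves $\bar\nu\times\mu$. Replacing $C$ by the set of points whose orbit lies in $C$, we may assume $C$ is invariant, so each $C_x$ is $\Gamma$-invariant and $C_{x'}=k(x,x')C_x$ for $x\,E\,x'$. Let $B_0$ be the conull $E$-invariant Borel set of $x$ with $\mu(C_x)=1$. For $x\in B_0$, $(x,z)\sim_{n+1}(x,\gamma z)$ gives $u_x(\gamma z)\,E_0^{n+1}\,u_x(z)$. Interleaving carries $E_0^{n+1}$ to $E_0$, so Lemma 5.1 gives an $E_0^{n+1}$-class $e_x$ with $u_x(z)\in e_x$ for a.e. $z$. If $x\,E\,x'$ and $k=k(x,x')$, then $u_{x'}(kz)\,E_0^{n+1}\,u_x(z)$ for all $z\in C_x$, so $e_{x'}=e_x$. As in Section 7, the set $\{(x,z)\in C:x\in B_0,u_x(z)\in e_x\}$ is invariant, has conull sections over $B_0$, and is Borel, because $u_x(z)\in e_x$ iff $\mu\{z'\in C_x:u_x(z')\,E_0^{n+1}\,u_x(z)\}=1$. Replace $C$ by it.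

**Step 2: replace $u_x(z)$ by a point $b_x$ that does not depend on $z$.** For $x\in B_0$ the map $u_x$ takes values in the countable set $e_x$, so the Borel set
$$\{(x,b):x\in B_0,\ \mu\{z\in C_x:u_x(z)=b\}>0\}$$
has nonempty countable sections over $B_0$, contained in $e_x$. By the Lusin–Novikov theorem it has a Borel uniformization $x\mapsto b_x\in e_x$. Put
$$w_x(z)=c_n(u_x(z),b_x)\,v_x(z),$$
a Borel function on $C$. By the definition of $\sim_n$, $(u_x(z),v_x(z))\sim_n(b_x,w_x(z))$. So for $(x,z),(x',z')\in C$
$$(x,z)\sim_{n+1}(x',z')\iff(b_x,w_x(z))\sim_n(b_{x'},w_{x'}(z')).$$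
For $x=x'$ both twists are $0$, and this says that $w_x:C_x\to P$ is a reduction. For $x\,E\,x'$ in $B_0$ let $k=k(x,x')$ and $l=l(x,x'):=c_n(b_x,b_{x'})\in K_n$, which is defined because $e_x=e_{x'}$. Since $(x,z)\sim_{n+1}(x',kz)$,
$$w_{x'}(kz)\in\Gamma\,l\,w_x(z)\qquad(z\in C_x).\tag{10}$$
Both $k$ and $l$ are additive: $k(x,x'')=k(x,x')+k(x',x'')$, and likewise for $l$, whenever $x\,E\,x'\,E\,x''$ in $B_0$.

**Step 3: an ergodic piece.** For $x,x'\in B_0$ let $x\,F\,x'$ iff $x\,E\,x'$, $k(x,x')=0$ and $l(x,x')=0$. By additivity this is an equivalence relation, and for a fixed $x$ two points of its $E$-class are $F$-related iff they have the same value of $(k(x,\cdot),l(x,\cdot))$. So each $E$-class in $B_0$ contains at most $|K_{n+1}||K_n|=2^{2n+1}$ $F$-classes. Let $N_1,\dots,N_j\subseteq B_0$ be disjoint $F$-invariant Borel sets of positive measure. Since $G\supseteq G_0$ is ergodic, almost every $E$-class meets each $N_i$, and then each $N_i$ contains a whole $F$-class of it. So $j\le2^{2n+1}$. The family $\{B_0\}$ shows that such families exist. Take one with $j$ maximal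 and let $Q_0=N_1$. Then every $F$-invariant Borel subset of $Q_0$ is null or conull in $Q_0$, since otherwise $N_1$ could be split in two.

**Step 4: freeze $w_x$.** Apply Lemma 6.2 with $\Omega=Q$, $A=Q_0$, the part of $C$ over $Q_0$, the maps $w_x$, and $F$ restricted to $Q_0$. Hypothesis 1: if $x\,F\,y$, then $k=0$ gives $C_x=C_y$, and (10) with $k=l=0$ gives $w_y(z)\in\Gamma w_x(z)$. Hypothesis 2: the $F$-saturation of a Borel set $T\subseteq Q_0$ of positive measure is the union over $s\in G$ of the sets $\{x+s:x\in T,\ x+s\in B_0,\ x\,F\,x+s\}$, which are Borel. It is contained in $Q_0$ and $F$-invariant, so it is conull in $Q_0$ and meets $T'$. We get a Borel $B_1\subseteq Q_0$ with $\bar\nu(B_1)>0$ and $\mu\{w_x=w_y\}\ge\frac12$ for all $x,y\in B_1$.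

**Step 5: pigeonhole.** By ergodicity of $G_0$, almost every point has a $G_0$-orbit meeting $B_1$. For each $k\in K_{n+1}$ fix an element of $G$ whose parities are $k$. Translating by it preserves $\bar\nu$, so for a.e. $x$ the $G_0$-orbit of the translate meets $B_1$. Hence for a.e. $x\in B_1$ and every $k\in K_{n+1}$ there is $x^k\in B_1$ with $x\,E\,x^k$ and $k(x,x^k)=k$. Fix such an $x$. The map $k\mapsto l(x,x^k)$ goes from $K_{n+1}$ to $K_n$, and $|K_{n+1}|>|K_n|$. So there are $k_1\ne k_2$ with $l(x,x^{k_1})=l(x,x^{k_2})$. Put $a=x^{k_1}$, $a'=x^{k_2}$. By additivity $k:=k(a,a')=k_1+k_2\ne0$, while $l(a,a')=0$.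

**Step 6: contradiction.** By Step 4 there is a positive-measure set of $z\in C_a\cap C_{a'}$ with $w_a(z)=w_{a'}(z)$. Take such a $z$. As $C_{a'}=kC_a$, we have $k^{-1}z\in C_a$, and (10) gives
$$w_a(z)=w_{a'}(z)=w_{a'}(k\,k^{-1}z)\in\Gamma\,w_a(k^{-1}z).$$
So $w_a(z)\,E_\Gamma\,w_a(k^{-1}z)$, and $k^{-1}z\in\Gamma z$ because $w_a$ is a reduction. Since $k\ne0$, this contradicts freeness of $\Lambda=\Gamma\times K$ on $P$. $\blacksquare$
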